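\title{Transducer degrees below the parity of the $p$-adic valuation}

\begin{abstract}
A stream reduces to another if a finite state transducer transforms the first into the second. For a prime number $p$ let $\mathbf{v}_p(n)$ be the parity of the exponent of $p$ in $n$, and for $q$ coprime to $p$ let $y_q$ be the stream $(\mathbf{v}_p(qn+1))_{n\ge0}$. We prove that $y_q$ reduces to $y_{q'}$ if and only if $q$ divides $q'$. Consequently the degree of $\mathbf{v}_p$ is not prime for any $p$; in particular the degree of the Thue--Morse sequence is not prime. Below $\mathbf{v}_p$ there are infinite descending chains and infinite antichains of degrees, and the degrees of all arithmetic subsequences of $\mathbf{v}_p$ are determined.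
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{stream} is a one-sided infinite sequence $s=s(0)s(1)s(2)\cdots$ over a finite alphabet. We write $s[a,b)$ for the word $s(a)s(a+1)\cdots s(b-1)$; words of this form are the \emph{factors} of $s$. A \emph{finite state transducer} (FST) is a tuple $T=(\Sigma,\Gamma,Q,x_0,\delta,\lambda)$, where $\Sigma$ and $\Gamma$ are finite input and output alphabets, $Q$ is a finite set of states with initial state $x_0$, $\delta\colon Q\times\Sigma\to Q$ is the transition function and $\lambda\colon Q\times\Sigma\to\Gamma^*$ is the output function. On the input stream $a_0a_1a_2\cdots$ the transducer runs through the states $x_0,x_1,\dots$ with $x_{i+1}=\delta(x_i,a_i)$ and outputs the concatenation $\lambda(x_0,a_0)\lambda(x_1,a_1)\cdots$. The words $\lambda(x,a)$ may be empty and may have different lengths. We write $\sigma\triangleright\tau$, and say that $\sigma$ \emph{reduces} to $\tau$, if some FST transforms $\sigma$ into the infinite stream $\tau$.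

The relation $\triangleright$ is reflexive (copy the input) and transitive (feed the output of one FST to another, keeping the pair of states). The classes of the equivalence ``$\sigma\triangleright\tau$ and $\tau\triangleright\sigma$'' are the \emph{degrees}; the degree of $\sigma$ is written $[\sigma]$, and degrees are partially ordered by $\triangleright$. A degree measures what a stream contains beyond what finite memory can supply. We use three simple facts.
\begin{itemize}
\item \emph{Complement.} Exchanging $0$ and $1$ in a binary stream does not change its degree.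
\item \emph{Sampling.} For $a\ge1$ and $b\ge0$, $\sigma\triangleright(\sigma(an+b))_{n\ge0}$: skip $b$ letters, then count modulo $a$.
\item \emph{Least degree.} Every stream reduces to every ultimately periodic stream $uwww\cdots$ (ignore the input, print $u$ and then one $w$ per letter). Conversely, on the input $uwww\cdots$ an FST enters two copies of $w$ in the same state, so its output is ultimately periodic. Hence the ultimately periodic streams form the least degree.
\end{itemize}
A degree is \emph{prime} if it is not the least degree and the only degree strictly below it is the least degree; a stream is prime if its degree is. From a prime stream an FST extracts either nothing or enough to rebuild the whole stream.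

Let $\nu_p(n)$ be the exponent of the prime number $p$ in $n$. For a set $A$ of prime numbers, the \emph{prime generated sequence} $\mathbf{v}_A$ is the binary stream $\mathbf{v}_A(1)\mathbf{v}_A(2)\mathbf{v}_A(3)\cdots$ with $\mathbf{v}_A(n)=\big(\sum_{p\in A}\nu_p(n)\big)\bmod 2$, and $\mathbf{v}_p=\mathbf{v}_{\{p\}}$. The stream $\mathbf{v}_2=0100\,0101\,0100\,0100\cdots$ is the period-doubling sequence. It has the degree of the Thue--Morse sequence $t$, where $t(n)$ is the parity of the number of ones in the binary expansion of $n$: passing from $n-1$ to $n$ turns $\nu_2(n)$ ones into zeros and one zero into a one, so $t(n-1)+t(n)\equiv1+\mathbf{v}_2(n)\pmod2$, and an FST can form both sums of neighbors and running sums modulo $2$. The following question is posed in \cite{degrees}.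

\medskip
\noindent\textbf{Question.} Is $\mathbf{v}_p$ prime for every prime number $p$?
\medskip

The first experiments suggest that it is. The plainest way to discard information is to sample. Sampling at the multiples of $c$ loses nothing, since $\mathbf{v}_p(cn)\equiv\nu_p(c)+\mathbf{v}_p(n)\pmod 2$. Sampling along $p^kn+b$ gives a constant stream if $p^k\nmid b$, and a tail of $\mathbf{v}_p$ or of its complement if $p^k\mid b$: all or nothing, as primality demands. Finally, for $p\nmid q$ the sample $(\mathbf{v}_p(qn+1))_{n\ge0}$ has exactly the same factors as $\mathbf{v}_p$ (Remark~\ref{rem:factors}), so no finite piece of it betrays a loss. Nevertheless these last samples are where primality fails.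

Fix a prime number $p$ and write $\nu=\nu_p$. For $q\ge1$ with $p\nmid q$ put
\[
y_q(n)=\mathbf{v}_p(qn+1)=\nu(qn+1)\bmod2\qquad(n\ge0),
\]
so that $y_1=\mathbf{v}_p$ as streams.

\begin{theorem}\label{thm:main}
Let $q,q'\ge1$ be coprime to $p$. Then $y_q\triangleright y_{q'}$ if and only if $q\mid q'$. No $y_q$ is ultimately periodic.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every prime number $p$, the stream $\mathbf{v}_p$ is not prime: for every $q\ge2$ with $p\nmid q$, the degree of $y_q$ lies strictly between the least degree and the degree of $\mathbf{v}_p$. Moreover no $y_q$ is prime, and at or below $\mathbf{v}_p$ there are infinite descending chains of degrees ($q=1,s,s^2,\dots$ with $s\ge2$, $p\nmid s$) and infinite antichains ($q$ ranging over the prime numbers other than $p$).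
\end{corollary}

So the answer to the question is no, for every $p$ at once. The degree of $(\mathbf{v}_2(3n+1))_{n\ge0}$ lies strictly between the least degree and the degree of the Thue--Morse sequence, which is therefore not prime; for odd $p$ the stream $(\mathbf{v}_p(2n+1))_{n\ge0}$ is a witness.

\begin{theorem}\label{thm:arith}
Let $a,b\ge1$ and $q=a/\gcd(a,b)$. If $p\mid q$, then $(\mathbf{v}_p(an+b))_{n\ge0}$ is constant. If $p\nmid q$, it has the degree of $y_q$. Hence the degrees of arithmetic subsequences of $\mathbf{v}_p$ are exactly the least degree and the pairwise distinct degrees $[y_q]$, $p\nmid q$, and $[y_q]\triangleright[y_{q'}]$ if and only if $q\mid q'$.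
\end{theorem}

For example, of the three samples of $\mathbf{v}_2$ along $3n+1$, $3n+2$ and $3n+3$, the first two share the degree $[y_3]$ and the third has the strictly larger degree $[\mathbf{v}_2]$.

\section{Synchronization and the elementary deductions}\label{sec:easy}

Extend $\nu$ to $\mathbb{Q}$ by $\nu(a/b)=\nu(a)-\nu(b)$ and $\nu(0)=\infty$. Then $\nu(\xi\eta)=\nu(\xi)+\nu(\eta)$ and $\nu(\xi+\eta)\ge\min(\nu(\xi),\nu(\eta))$, with equality when $\nu(\xi)\neq\nu(\eta)$. If $\mu=a/b$ with $p\nmid b$, that is $\nu(\mu)\ge0$, then $\nu(m-\mu)=\nu(bm-a)$, so the integers $m$ with $\nu(m-\mu)\ge h$ form one residue class modulo $p^h$; we write $m\equiv\mu\pmod{p^h}$.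

A long factor of $y_q$ reveals the position at which it occurs modulo a power of $p$ comparable to its length.

\begin{lemma}[synchronization]\label{lem:sync}
Let $p\nmid q'$, $z=y_{q'}$, $h\ge1$ and $\ell\ge p^{h+1}$. If $z[a,a+\ell)=z[b,b+\ell)$, then $a\equiv b\pmod{p^h}$.
\end{lemma}

\begin{proof}
Suppose that $e=\nu(b-a)\le h-1$. Since $p\nmid q'$, there is $i$ with $0\le i<p^{e+2}\le\ell$ and $q'(a+i)+1\equiv p^{e+1}\pmod{p^{e+2}}$, so $\nu(q'(a+i)+1)=e+1$. Then $q'(b+i)+1=\big(q'(a+i)+1\big)+q'(b-a)$ has valuation $e$. Thus $z(a+i)\ne z(b+i)$, a contradiction.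
\end{proof}

If $y_q(n+\pi)=y_q(n)$ for all $n\ge a$, with $\pi\ge1$, then the lemma with $b=a+\pi$ gives $p^h\mid\pi$ for all $h$, which is absurd. So no $y_q$ is ultimately periodic. If $q'=qc$, then $y_{q'}(n)=y_q(cn)$ and $y_q\triangleright y_{q'}$ by sampling. Theorem~\ref{thm:main} is thereby reduced to the following statement, whose proof occupies Sections~\ref{sec:blocks}--\ref{sec:end}.

\begin{proposition}\label{prop:hard}
Let $q,q'\ge1$ be coprime to $p$. If $y_q\triangleright y_{q'}$, then $q\mid q'$.
\end{proposition}

\begin{proof}[Proof of Corollary~\ref{cor:answer} from Theorem~\ref{thm:main}]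
If $q\mid q'$ and $q\ne q'$, then $y_q\triangleright y_{q'}$, $y_{q'}\not\triangleright y_q$, and $y_{q'}$ is not ultimately periodic, so $[y_{q'}]$ lies strictly between the least degree and $[y_q]$. Apply this to the pair $(1,q)$, to $(q,2q)$ for odd $p$ and $(q,3q)$ for $p=2$, and to $(s^i,s^{i+1})$. Of two distinct prime numbers neither divides the other, which gives the antichain.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arith} from Theorem~\ref{thm:main}]
Let $g=\gcd(a,b)$, $a=gq$, $b=gr$, so $\gcd(q,r)=1$ and $\mathbf{v}_p(an+b)\equiv\nu(g)+\nu(qn+r)\pmod2$. If $p\mid q$, then $p\nmid r$, so $\nu(qn+r)=0$ and the stream is constant. Let $p\nmid q$. Up to complement the stream is $s(n)=\mathbf{v}_p(qn+r)$. First, $s(rn)=\mathbf{v}_p(r(qn+1))\equiv\nu(r)+y_q(n)$, so $s\triangleright y_q$. Second, choose $c\ge1$ with $cr\equiv1\pmod q$ and write $cr=qb'+1$ with $b'\ge0$; then $y_q(cn+b')=\mathbf{v}_p(qcn+cr)\equiv\nu(c)+s(n)$, so $y_q\triangleright s$. The pairs $(a,b)=(q,1)$ and $(p,1)$ show that every $[y_q]$ and the least degree occur. The $[y_q]$ differ from the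 least degree, differ from each other and are ordered by divisibility by Theorem~\ref{thm:main}.
\end{proof}

\section{The idea in the case $p=2$, $q=3$, $q'=1$}\label{sec:idea}

Let $p=2$. For $n=4m,\dots,4m+3$ the number $3n+1$ equals $12m+1$, $4(3m+1)$, $12m+7$, $2(6m+5)$, so $y_3[4m,4m+4)=0\,y_3(m)\,0\,1$: the stream $y_3$ is the fixed point of $0\mapsto0001$, $1\mapsto0101$. Likewise $y_1[4m,4m+4)=0\,1\,0\,y_1(m)$. Each stream is a periodic skeleton with one hole in every four positions, and the holes are filled with the stream itself. Below, the letters in the holes are underlined.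
\[
\begin{array}{c|ccccccccccccccccc}
n&0&1&2&3&4&5&6&7&8&9&10&11&12&13&14&15&16\\\hline
y_3&0&\underline0&0&1&0&\underline0&0&1&0&\underline0&0&1&0&\underline1&0&1&0\\
y_1&0&1&0&\underline0&0&1&0&\underline1&0&1&0&\underline0&0&1&0&\underline0&0
\end{array}
\]
Between consecutive holes both streams read $010$; they differ in where the holes are. Positions $7$ and $11$ are holes of $y_1$ with different letters, while $y_3$ looks the same around them: $y_3[5,9)=y_3[9,13)=0010$. This persists at every scale, and it already defeats the transducers that write one letter per input letter and remember only a bounded stretch of the input.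

\begin{proposition}\label{prop:toy}
Let $p=2$. There are no $w\ge0$ and $f\colon\{0,1\}^{w+1}\to\{0,1\}$ with $y_1(n)=f\big(y_3[n-w,n+1)\big)$ for all large $n$.
\end{proposition}

\begin{proof}
Take $k$ large, with $4^k>3w+2$, and put $n_1=2\cdot4^k-1$, $n_2=3\cdot4^k-1$. Then $y_1(n_1)=1$ and $y_1(n_2)=0$. For $0\le s\le w$ we have $3(n_1-s)+1=6\cdot4^k-(3s+2)$ and $3(n_2-s)+1=9\cdot4^k-(3s+2)$ with $0<3s+2<4^k$, so both numbers have valuation $\nu(3s+2)$. The two arguments of $f$ coincide and the values do not.
\end{proof}

The reason is geometric. The positions with $4^k\mid n+1$ are $4^k(m+1)-1$, and those with $4^k\mid 3n+1$ are $4^k(m+\frac13)-\frac13$. Divided by $4^k$, the deep holes of $y_1$ approach the lattice $\mathbb{Z}$ and those of $y_3$ approach $\mathbb{Z}+\frac13$. So the transducer has to fill a deep hole of the output while it is far inside the skeleton of the input, where there is nothing to read. In the direction $y_1\triangleright y_3$ the obstruction disappears: the sampler writes $\alpha=\frac13$ letters per input letter, which maps $\mathbb{Z}$ to $\frac13\mathbb{Z}\supseteq\mathbb{Z}+\frac13$,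 and every output hole is written when an input hole is read. In general the input holes lie over $\mathbb{Z}+\frac1q$, the output holes over $\mathbb{Z}+\frac1{q'}$, and we shall see that no scaling factor $\alpha$ aligns them unless $q\mid q'$.

An arbitrary FST raises three difficulties. Its output words have varying lengths, so a factor $\alpha$ relating input and output positions must first be shown to exist (Section~\ref{sec:rate}). A limit locates positions at scale $p^{j}$ only up to $o(p^{j})$, whereas we must compare single letters; synchronization removes the error (Section~\ref{sec:exact}). Finally, the state may depend on the whole past and might carry the missing letter from a distant hole; we find two places with the same state where the required letters differ (Section~\ref{sec:states}).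

\section{Holes and blocks}\label{sec:blocks}

From now on $q,q'$ are coprime to $p$, and $T$ is an FST with state set $Q$ that transforms $y=y_q$ into $z=y_{q'}$. Fix an even $d\ge2$ with $p^d\equiv1\pmod{qq'}$, for instance twice the multiplicative order of $p$ modulo $qq'$, and put $L=p^d$. In the coordinate $N=qn+1$ the self-similarity of $y$ is multiplication by $L$. It preserves the class $1$ modulo $q$ because $L\equiv1\pmod q$, and it preserves the parity of $\nu$ because $d$ is even. In the coordinate $n$ it is the map $\varphi(m)=Lm+(L-1)/q$, defined by $q\varphi(m)+1=L(qm+1)$. Its iterates satisfy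
\begin{equation}\label{eq:phi}
q\varphi^k(m)+1=L^k(qm+1),\qquad\varphi^k(m)=L^km+i_k,\qquad i_k=\frac{L^k-1}{q}\in[0,L^k).
\end{equation}
The positions $\varphi^k(m)$, $m\ge0$, are the \emph{holes of level $k$}, and $y[\varphi^k(m),\varphi^k(m+1))$ is the \emph{$m$-th block of level $k$}. Since $\varphi^{k+s}=\varphi^k\circ\varphi^s$, the $m$-th block of level $k+s$ is the concatenation of the $L^s$ blocks of level $k$ with indices $\varphi^s(m),\dots,\varphi^s(m+1)-1$. Let
\[
E_k=\mathbf{v}_p(1)\,\mathbf{v}_p(2)\cdots\mathbf{v}_p(L^k-1),
\]
a word of length $L^k-1$; $E_0$ is empty.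

\begin{lemma}\label{lem:blocks}
\begin{enumerate}
\item[(a)] The $m$-th block of level $k$ is $y(m)E_k$, for all $k,m\ge0$.
\item[(b)] $E_K$ is a suffix of $E_k$ for $k\ge K$.
\item[(c)] Every factor $u$ of $y$ is a factor of $E_k$ for some $k$, and then $u$ occurs in $y[a,a+2L^k)$ for every $a\ge0$.
\item[(d)] Each of the letters $0,1$ occurs infinitely often in $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $n=\varphi^k(m)+i$ with $0\le i<L^k$. By \eqref{eq:phi}, $qn+1=L^k(qm+1)+qi$. For $i=0$ the valuation is $dk+\nu(qm+1)$, which has the parity of $y(m)$. For $0<i<L^k=p^{dk}$ we have $\nu(qi)=\nu(i)<dk$, so the valuation is $\nu(i)$.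

(b) A block $cE_k$ of level $k$ ends with a block $c'E_K$ of level $K$, and $|E_K|\le|E_k|$.

(c) For $1\le j\le i_k$ we have $q(i_k-j)+1=L^k-qj$, which has valuation $\nu(j)=\nu(L^k-j)$. So the prefix $y[0,i_k)$ is a suffix of $E_k$, and it contains $u$ for large $k$ because $i_k\to\infty$. The interval $[a,a+L^k)$ contains a hole of level $k$, and the copy of $E_k$ that follows it ends before $a+2L^k$.

(d) As $L\ge p^2$, the word $E_1$ contains $\mathbf{v}_p(1)=0$ and $\mathbf{v}_p(p)=1$, and every block of level $1$ contains $E_1$.
\end{proof}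

\begin{remark}\label{rem:factors}
The words $E_k$ are prefixes of $\mathbf{v}_p$ of unbounded length. By (a) each is a factor of $y_q$, and by (c) every factor of $y_q$ lies in one of them. Hence $y_q$ and $\mathbf{v}_p$ have the same factors. The number $q$ enters only through the offset $i_k\approx L^k/q$ of the holes and the letters in them.
\end{remark}

For a state $x$ and a word $u$ let $x\cdot u$ be the state reached from $x$ on reading $u$. Seen from level $k$, the transducer reads one block per step. Let $t_k(m)$ be the state of $T$ just before it reads position $\varphi^k(m)$, and let $\gamma_{k,c}\colon Q\to Q$, $\gamma_{k,c}(x)=x\cdot cE_k$, for $c\in\{0,1\}$. By Lemma~\ref{lem:blocks}(a),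
\begin{equation}\label{eq:drive}
t_k(m+1)=\gamma_{k,y(m)}\big(t_k(m)\big)\qquad(k,m\ge0).
\end{equation}
At every level the states are driven by the same stream $y$, through a pair of maps taken from a finite set. This is the source of all uniformity in $k$ below. Let $P(n)$ be the number of letters that $T$ outputs before it reads position $n$, and $P_k(m)=P(\varphi^k(m))$. While reading the $m$-th block of level $k$, $T$ outputs $z[P_k(m),P_k(m+1))$, and this word depends only on $k$ and the pair
\[
\omega_k(m)=\big(y(m),t_k(m)\big)\in\{0,1\}\times Q .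
\]
Let $\Omega_k$ be the nonempty set of pairs that occur as $\omega_k(m)$ for infinitely many $m$, and choose $M_k$ with $\omega_k(m)\in\Omega_k$ for all $m\ge M_k$.

\section{The output rate}\label{sec:rate}

For a general input, $P(n)/n$ need not converge: on $0^11^20^41^80^{16}\cdots$ the FST that erases the zeros has $P(n)/n$ oscillating between $\frac13$ and $\frac23$. For the input $y$ we use that the output per input letter on a block is an average over the blocks of lower level inside it. Averaging contracts as soon as every long block contains a lower block of every recurring kind, and that is the content of the next lemma.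

\begin{lemma}\label{lem:gaps}
There is $G\ge1$ such that for all $k\ge0$ and $a\ge0$, every pair of $\Omega_k$ occurs among $\omega_k(a),\dots,\omega_k(a+G-1)$.
\end{lemma}

\begin{proof}
Fix maps $g_0,g_1\colon Q\to Q$ and a pair $(c,x)$. For a nonempty factor $u=u_1\cdots u_n$ of $y$ let $\mathrm{Av}(u)$ be the set of states $s_0$ that avoid $(c,x)$ along $u$: the path $s_i=g_{u_i}(s_{i-1})$ has $(u_i,s_{i-1})\ne(c,x)$ for $1\le i\le n$. If $u$ is a prefix of $u'$, then $\mathrm{Av}(u')\subseteq\mathrm{Av}(u)$. Choose $u$ with $|\mathrm{Av}(u)|$ minimal, and by Lemma~\ref{lem:blocks}(c) a length $G(g_0,g_1,c,x)$ such that $u$ occurs in every window of $y$ of that length.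

Let $(s_m)_{m\ge0}$ satisfy $s_{m+1}=g_{y(m)}(s_m)$ and $(y(m),s_m)=(c,x)$ infinitely often. Let $u$ occur in $y$ at position $m$, and suppose $s_m\in\mathrm{Av}(u)$. For $n\ge m+|u|$ the word $u$ is a prefix of $y[m,n)$, so $\mathrm{Av}(y[m,n))=\mathrm{Av}(u)\ni s_m$ by minimality, and $(c,x)$ is not met at positions in $[m,n)$. As $n$ is arbitrary, $(c,x)$ is never met again, a contradiction. So $(c,x)$ is met inside every occurrence of $u$, hence in every window of length $G(g_0,g_1,c,x)$.

Let $G$ be the maximum over the finitely many $(g_0,g_1,c,x)$. By \eqref{eq:drive} the above applies to $g_c=\gamma_{k,c}$ and $s_m=t_k(m)$ for every $k$.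
\end{proof}

\begin{lemma}\label{lem:rate}
The limit $\alpha=\lim_{n\to\infty}P(n)/n$ exists, and $\alpha>0$. For each fixed $m\ge0$,
\begin{equation}\label{eq:scale}
P_k(m)/L^k\to\alpha\,\big(m+\tfrac1q\big)\qquad(k\to\infty).
\end{equation}
\end{lemma}

\begin{proof}
Let $a_k(c,x)$ be $L^{-k}$ times the number of letters output on reading $cE_k$ from state $x$, so that $P_k(m+1)-P_k(m)=L^ka_k(\omega_k(m))$. Let $A_k^-$ and $A_k^+$ be the minimum and the maximum of $a_k$ on $\Omega_k$, and $D_k=A_k^+-A_k^-$.

\emph{The intervals $[A_k^-,A_k^+]$ shrink to a point.} Let $s\ge0$ and $(c,x)\in\Omega_{k+s}$. Pick $m\ge M_k$ with $\omega_{k+s}(m)=(c,x)$. Since $P_{k+s}(m)=P_k(\varphi^s(m))$, telescoping gives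
\[
a_{k+s}(c,x)=L^{-s}\sum_{n=\varphi^s(m)}^{\varphi^s(m+1)-1}a_k\big(\omega_k(n)\big),
\]
an average of $L^s$ terms with $n\ge m\ge M_k$, each in $[A_k^-,A_k^+]$. So the intervals are nested. Fix $J\ge1$ with $L^J\ge G$ and take $s=J$. By Lemma~\ref{lem:gaps} one of the $L^J$ terms equals $A_k^-$, so the average is at most $A_k^+-L^{-J}D_k$. Hence $D_{k+J}\le(1-L^{-J})D_k$ and $D_k\to0$. Let $\alpha$ be the common point of the intervals.

\emph{Convergence.} Fix $k$ and put $M=M_k$. If $\varphi^k(m)\le n<\varphi^k(m+1)$ with $m\ge M$, then, as $P$ is nondecreasing,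
\[
L^k(m-M)A_k^-\le P_k(m)\le P(n)\le P_k(m+1)\le P_k(M)+L^k(m+1-M)A_k^+ .
\]
Also $L^km\le n<L^k(m+2)$, so $n/(L^km)\to1$ as $n\to\infty$. Thus $A_k^-\le\liminf P(n)/n\le\limsup P(n)/n\le A_k^+$ for every $k$, and $P(n)/n\to\alpha$.

\emph{Positivity.} Blocks of level $0$ are single letters. The output is infinite, so infinitely many steps produce output, and some pair of $\Omega_0$ has nonempty output. By Lemma~\ref{lem:gaps} it occurs in every $G$ consecutive steps, so $P(n)\ge\lfloor n/G\rfloor$ and $\alpha\ge1/G$.

Finally, $\varphi^k(m)\to\infty$ and $\varphi^k(m)/L^k\to m+\frac1q$ by \eqref{eq:phi}, which gives \eqref{eq:scale}.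
\end{proof}

\section{Exact return distances}\label{sec:exact}

We shall fix two indices $m_1,m_2$ and let the level $k$ grow, so the states $t_k(m)$ should not depend on $k$. The triple $(\gamma_{k,0},\gamma_{k,1},t_k(0))$ takes finitely many values; let $\mathcal{K}$ be an infinite set of levels on which it is constant, equal to $(\gamma_0,\gamma_1,\tau_0)$. By \eqref{eq:drive}, for every $k\in\mathcal{K}$ the sequence $(t_k(m))_{m\ge0}$ is the one sequence $(\tau_m)_{m\ge0}$ given by $\tau_{m+1}=\gamma_{y(m)}(\tau_m)$.

Two blocks with the same letter, entered in the same state, produce the same output word. This word is long because $\alpha>0$, so by synchronization the distance between its two occurrences in $z$ is divisible by a power of $p$ of order $L^k$. A number known up to $o(L^k)$ and divisible by such a power is known exactly.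

\begin{lemma}\label{lem:exact}
Let $\tau_{m_1}=\tau_{m_2}$ and $y(m_1)=y(m_2)$. Then $z[P_k(m_1),P_k(m_1+1))=z[P_k(m_2),P_k(m_2+1))$ for all $k\in\mathcal{K}$, and
\[
P_k(m_2)-P_k(m_1)=\alpha L^k(m_2-m_1)
\]
for all sufficiently large $k\in\mathcal{K}$. Moreover $\alpha\in\mathbb{Q}$.
\end{lemma}

\begin{proof}
The words are equal because $\omega_k(m_1)=\omega_k(m_2)$. By \eqref{eq:scale} their length $\ell_k$ satisfies $\ell_k/L^k\to\alpha$, so $\ell_k\ge\frac\alpha2p^{dk}$ for large $k$. Choose $\kappa\ge0$ with $p^{1-\kappa}\le\alpha/2$. For large $k$ we have $h=dk-\kappa\ge1$ and $p^{h+1}=p^{1-\kappa}p^{dk}\le\ell_k$, so Lemma~\ref{lem:sync} gives $p^{dk-\kappa}\mid P_k(m_2)-P_k(m_1)$. The numbers $(P_k(m_2)-P_k(m_1))/L^k$ therefore lie in $p^{-\kappa}\mathbb{Z}$ for large $k\in\mathcal{K}$, and they converge to $\alpha(m_2-m_1)$ by \eqref{eq:scale}. A convergent sequence in $p^{-\kappa}\mathbb{Z}$ is eventually equal to its limit. The pairs $(y(m),\tau_m)$ take finitely many values, so the hypotheses hold for some $m_1\neq m_2$, and then $\alpha(m_2-m_1)\in p^{-\kappa}\mathbb{Z}$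 shows that $\alpha$ is rational.
\end{proof}

\section{The states near a $p$-adic point}\label{sec:states}

In Proposition~\ref{prop:toy} the positions $n_1,n_2$ have the form $4^k(m+1)-1$, and the letter to be written is the parity of $\nu(m+1)$. In general it will be governed by the parity of $\nu(m-\mu)$ for a rational number $\mu$, and we must show that the state $\tau_m$ does not determine this parity. For arbitrary maps $\gamma_0,\gamma_1$ it can: if $\gamma_c$ is the constant map with value $c$, then $\tau_m=y(m-1)$ is the parity of $\nu(m-\mu)$ for $\mu=1-\frac1q$. What saves us is that at high levels the maps act as permutations. Reading a word can only merge states, and once a factor that merges as many states as possible has been read, no further merging takes place.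

\begin{lemma}\label{lem:perm}
There is a set $X\subseteq Q$ such that $\gamma_0$ and $\gamma_1$ restrict to permutations of $X$ and $\tau_m\in X$ for all $m\ge1$.
\end{lemma}

\begin{proof}
Put $Q\cdot u=\{x\cdot u:x\in Q\}$ and let $r$ be the minimum of $|Q\cdot u|$ over the factors $u$ of $y$, attained at $u_0$. By Lemma~\ref{lem:blocks}(c), $E_K=u'u_0u''$ for some $K$ and words $u',u''$. Let $X=Q\cdot E_K$. Then $X\subseteq(Q\cdot u_0)\cdot u''$ has at most $r$ elements, and at least $r$ because $E_K$ is a factor of $y$; so $|X|=r$.

Take $k\in\mathcal{K}$ with $k\ge K$. By Lemma~\ref{lem:blocks}(a),(b), every block of level $k$ ends with $E_K$. Hence $\gamma_c(Q)\subseteq X$, and $\tau_m\in X$ for $m\ge1$. Given $c$, choose $m\ge1$ with $y(m)=c$ by Lemma~\ref{lem:blocks}(d). The blocks $m-1$ and $m$ of level $k$ show that $E_KcE_k$ is a factor of $y$, so $\gamma_c(X)=Q\cdot E_KcE_k$ has at least $r$ elements. Thus $\gamma_c(X)=X$, and a surjection of a finite set onto itself is a permutation.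
\end{proof}

Now take an index $m$ with $\nu(m-\mu)\ge h+1$ and move it by $p^h$. The new index has valuation exactly $h$. If the $p^h$ letters crossed do not depend on $m$, the state changes by a fixed permutation, which must permute the states that recur near $\mu$. We record a congruence class modulo an auxiliary number $v$ along with the state; it will clear the denominator of $\alpha$.

\begin{lemma}\label{lem:recur}
Let $\mu\in\mathbb{Q}$ with $\nu(\mu)\ge0$, let $v\ge1$ with $p\nmid v$, and let $m_0\in\mathbb{Z}$. There are $x\in X$ and $h_0\ge0$ such that for every $h\ge h_0$ there are infinitely many $m\ge1$ with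
\[
\tau_m=x,\qquad m\equiv m_0\pmod v,\qquad\nu(m-\mu)=h .
\]
\end{lemma}

\begin{proof}
Let $S_h$ be the set of $(x,\rho)\in X\times\mathbb{Z}/v\mathbb{Z}$ such that $(\tau_m,m\bmod v)=(x,\rho)$ for infinitely many $m\ge1$ with $m\equiv\mu\pmod{p^h}$. The finite sets $S_h$ decrease, so $S_h=S$ for all $h\ge h_0$, for some $h_0$ and $S$. Since $p\nmid v$, the Chinese remainder theorem gives infinitely many $m\ge1$ with $m\equiv\mu\pmod{p^{h_0}}$ and $m\equiv m_0\pmod v$, and one state $x$ occurs as $\tau_m$ for infinitely many of them. So $(x,m_0\bmod v)\in S$. We show that for each $h\ge h_0$ every element of $S$ is attained at infinitely many $m$ with $\nu(m-\mu)=h$.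

Fix $h\ge h_0$. Call an integer $n$ \emph{bad} if $p^{h+1}\mid qn+1$; the bad integers form one residue class modulo $p^{h+1}$. Let $m$ range over the integers $m>p^h$ with $m\equiv\mu\pmod{p^{h+1}}$. The interval $[m-p^h,m+p^h)$ has length $2p^h\le p^{h+1}$, so it contains at most one bad $n$. All $m$ considered are congruent modulo $p^{h+1}$, so whether there is a bad $n$, and the value of $n-m$, do not depend on $m$. Hence one of the two halves is free of bad integers for all $m$: put $\varepsilon=1$ and $I_m=[m,m+p^h)$ if the right half is, and $\varepsilon=-1$ and $I_m=[m-p^h,m)$ otherwise. If $n$ is not bad and $n'\equiv n\pmod{p^{h+1}}$, then $\nu(qn+1)\le h<\nu(q(n'-n))$, so $\nu(qn'+1)=\nu(qn+1)$. Therefore $y$ reads one and the same word $w=w_1\cdots w_{p^h}$ on every $I_m$.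

Let $\gamma_w$ be the permutation $\gamma_{w_{p^h}}\circ\cdots\circ\gamma_{w_1}$ of $X$. If $\varepsilon=1$, then $\tau_{m+p^h}=\gamma_w(\tau_m)$. If $\varepsilon=-1$, then $\tau_m=\gamma_w(\tau_{m-p^h})$ with $\tau_{m-p^h}\in X$, so $\tau_{m-p^h}=\gamma_w^{-1}(\tau_m)$. In both cases $m'=m+\varepsilon p^h\ge1$ satisfies $\nu(m'-\mu)=h$ and
\[
(\tau_{m'},m'\bmod v)=\Pi(\tau_m,m\bmod v),\qquad\Pi(x',\rho)=\big(\gamma_w^{\,\varepsilon}(x'),\,\rho+\varepsilon p^h\big),
\]
where $\Pi$ is a permutation of $X\times\mathbb{Z}/v\mathbb{Z}$. So for every $\sigma\in S_{h+1}$ the element $\Pi(\sigma)$ is attained at infinitely many $m'$ with $\nu(m'-\mu)=h$. In particular $\Pi(S_{h+1})\subseteq S_h$, that is $\Pi(S)\subseteq S$, and $\Pi(S)=S$ because $S$ is finite and $\Pi$ is injective. Thus every element of $S$ has the form $\Pi(\sigma)$ with $\sigma\in S_{h+1}$.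
\end{proof}

Lemma~\ref{lem:perm} was used twice, to step backward when $\varepsilon=-1$ and to pass from $\Pi(S)\subseteq S$ to $\Pi(S)=S$, and it is used nowhere else.

\section{Misaligned holes: proof of Proposition~\ref{prop:hard}}\label{sec:end}

Since $L\equiv1\pmod{q'}$, every positive integer $F\equiv1\pmod{q'}$ gives, for each $k$, a position $n=(L^kF-1)/q'$ of $z$ with $z(n)=\mathbf{v}_p(F)$ and $n/L^k\to F/q'$: these are the holes of $z$. By \eqref{eq:scale} the outputs of the blocks of level $k$ begin near $\alpha L^k(m+\frac1q)$. So the hole is written strictly inside a block, at every large scale, when $F/(q'\alpha)\notin\frac1q+\mathbb{Z}$. The hypothesis $q\nmid q'$ is used only to find such an $F$. We also ask that $\nu(F)\ge\nu(\alpha)$, so that $F/(q'\alpha)$ has nonnegative valuation and can be approached $p$-adically by integers.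

\begin{lemma}\label{lem:F}
Let $q\nmid q'$ and $e=\max(0,\nu(\alpha))$. There is an integer $F\ge1$ with $F\equiv1\pmod{q'}$, $p^e\mid F$ and $F/(q'\alpha)\notin\frac1q+\mathbb{Z}$.
\end{lemma}

\begin{proof}
As $p\nmid q'$, the $F\ge1$ satisfying the first two conditions form an arithmetic progression of difference $q'p^e$. Suppose $F/(q'\alpha)\in\frac1q+\mathbb{Z}$ for all of them. Subtracting two consecutive values shows that $a=p^e/\alpha$ is an integer. For one such $F=p^eF'$ we get $aF'/q'=\frac1q+s$ with $s\in\mathbb{Z}$, that is $qaF'=q'(1+sq)$. Since $\gcd(q,1+sq)=1$, this gives $q\mid q'$, a contradiction.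
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:hard}]
Assume $q\nmid q'$ and take $F$ as in Lemma~\ref{lem:F}.

\emph{The point $\mu$.} Put $\xi=F/(q'\alpha)$, $m_0=\lfloor\xi-\frac1q\rfloor$ and $\mu=m_0-\xi$. As $\xi-\frac1q\notin\mathbb{Z}$, we have $m_0<\xi-\frac1q<m_0+1$, that is
\begin{equation}\label{eq:mu}
\tfrac1q<-\mu<1+\tfrac1q .
\end{equation}
Also $\nu(\xi)=\nu(F)-\nu(\alpha)\ge0$, so $\nu(\mu)\ge0$. The role of $\mu$ is this. Translating the hole $F$ from block $m_0$ to block $m$ replaces $F$ by $F+q'\alpha(m-m_0)=q'\alpha(m-\mu)$, so the letter in the translated hole alternates with $\nu(m-\mu)$. The input letter $y(m)$ is the parity of $\nu(m+\frac1q)$, and since $\mu\ne-\frac1q$ by \eqref{eq:mu} it is constant for $m$ close to $\mu$. (In Section~\ref{sec:idea}, $\alpha=F=\xi=1$, $m_0=0$ and $\mu=-1$. For the sampler from $y_1$ to $y_3$ one has $\xi=F\in1+\mathbb{Z}$ for every $F$, the recipe gives $\mu=-1=-\frac1q$, and the input letter alternates as well.)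

\emph{Two blocks with equal output.} Let $v$ be the largest divisor prime to $p$ of the denominator of $\alpha$, and let $x,h_0$ be given by Lemma~\ref{lem:recur} for $\mu,v,m_0$. Since $q\mu+1\ne0$, we can fix $h\ge h_0$ with $h>\nu(q\mu+1)$ and $h\ge-\nu(\alpha)$. Choose $m_1,m_2\ge1$ with
\[
\tau_{m_1}=\tau_{m_2}=x,\qquad m_1\equiv m_2\equiv m_0\pmod v,\qquad\nu(m_1-\mu)=h,\qquad\nu(m_2-\mu)=h+1 .
\]
From $qm_i+1=(q\mu+1)+q(m_i-\mu)$ and $\nu(q(m_i-\mu))\ge h>\nu(q\mu+1)$ we get $\nu(qm_i+1)=\nu(q\mu+1)$ for $i=1,2$. So $y(m_1)=y(m_2)$, and Lemma~\ref{lem:exact} applies to $m_1,m_2$.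

\emph{Two holes of $z$ with different letters.} Put
\[
F_i=q'\alpha(m_i-\mu)=F+q'\alpha(m_i-m_0)\qquad(i=1,2).
\]
Then $F_i>0$ by \eqref{eq:mu}. We claim that $\alpha(m_i-m_0)\in\mathbb{Z}$. Its denominator is a power of $p$, because $v\mid m_i-m_0$. Further $\nu(F_i)=\nu(\alpha)+\nu(m_i-\mu)\ge\nu(\alpha)+h\ge0$ and $\nu(F)\ge0$, so $\nu(\alpha(m_i-m_0))=\nu(F_i-F)\ge0$ as $p\nmid q'$. This proves the claim. Hence $F_i$ is a positive integer with $F_i\equiv F\equiv1\pmod{q'}$, and for each $k$
\[
n_i=n_i(k)=\frac{L^kF_i-1}{q'}
\]
is a nonnegative integer with $q'n_i+1=L^kF_i$. Therefore $z(n_i)\equiv dk+\nu(\alpha)+\nu(m_i-\mu)\pmod 2$, and since $\nu(m_2-\mu)=\nu(m_1-\mu)+1$,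
\begin{equation}\label{eq:differ}
z(n_1)\ne z(n_2)\qquad\text{for every }k.
\end{equation}

\emph{The holes have the same place in the two outputs.} As $k\to\infty$, $n_i/L^k\to F_i/q'=\alpha(m_i-\mu)$, while $P_k(m_i)/L^k\to\alpha(m_i+\frac1q)$ and $P_k(m_i+1)/L^k\to\alpha(m_i+1+\frac1q)$ by \eqref{eq:scale}. By \eqref{eq:mu} and $\alpha>0$,
\[
\alpha\big(m_i+\tfrac1q\big)<\alpha(m_i-\mu)<\alpha\big(m_i+1+\tfrac1q\big),
\]
so $P_k(m_i)\le n_i<P_k(m_i+1)$ for $i=1,2$ and all large $k$. For large $k\in\mathcal{K}$, Lemma~\ref{lem:exact} gives
\[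
n_2-n_1=\frac{L^k(F_2-F_1)}{q'}=\alpha L^k(m_2-m_1)=P_k(m_2)-P_k(m_1),
\]
so $n_1-P_k(m_1)=n_2-P_k(m_2)$. Thus $z(n_1)$ and $z(n_2)$ are the letters at the same offset of the words $z[P_k(m_i),P_k(m_i+1))$, which are equal by Lemma~\ref{lem:exact}. Hence $z(n_1)=z(n_2)$, contradicting \eqref{eq:differ}. Therefore $q\mid q'$.
\end{proof}

With the deductions of Section~\ref{sec:easy}, this proves Theorem~\ref{thm:main}, Corollary~\ref{cor:answer} and Theorem~\ref{thm:arith}.

\begin{thebibliography}{9}
\bibitem{degrees}
\emph{Degrees of streams},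
\texttt{http://emis.muni.cz/journals/INTEGERS/papers/a6num/a6num.pdf}.
\end{thebibliography}
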